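# Tame extensions whose ring of integers is not free over an associated order

## A cyclic extension of degree 21

Throughout, $p$ is a prime, and a $p$-adic field is a finite extension of $\mathbb Q_p$. For a $p$-adic field $K$ we write $\mathcal O_K$ for its ring of integers and $q$ for the order of its residue field.

**Theorem 1.** Let $K$ be a $p$-adic field with $q\equiv 1\pmod{21}$ (so $p\neq 3,7$; for example $K=\mathbb Q_{43}$), let $\varpi$ be a uniformizer of $K$, and let $L=K(\pi)$ with $\pi^{21}=\varpi$. Then $L/K$ is totally and tamely ramified and cyclic, and it has a Hopf–Galois structure with $N\cong C_7\rtimes C_3$ for which $\mathcal O_L$ is not free over its associated order.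

This disproves the following statement, which is posed in the slides "An Assortment Of Associated Orders In Hopf-Galois Extensions" (http://people.dm.unipi.it/stefanello/slides16.pdf).

**Conjecture (false).** If $L/K$ is a tamely ramified extension of $p$-adic fields, then $\mathcal O_L$ is free over its associated order in each Hopf–Galois structure on the extension.

Let us unpack the words. Let $L/K$ be a finite extension of $p$-adic fields, $E$ its Galois closure, $G=\operatorname{Gal}(E/K)$, $G_L=\operatorname{Gal}(E/L)$, $X=G/G_L$, and $\lambda:G\to\operatorname{Perm}(X)$ the left translation map. It is injective: its kernel is the largest normal subgroup of $G$ inside $G_L$, whose fixed field is Galois over $K$ and contains $L$, hence is $E$. The group $G$ acts on $\operatorname{Perm}(X)$ by ${}^g\eta=\lambda(g)\eta\lambda(g)^{-1}$.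

**Definition (Hopf–Galois structures).** A subgroup $N\le \operatorname{Perm}(X)$ is *regular* if for all $x,x'\in X$ there is exactly one $\eta\in N$ with $\eta x=x'$; it is *$G$-stable* if ${}^gN=N$ for all $g\in G$. By Greither–Pareigis theory, the Hopf–Galois structures on $L/K$ correspond to the regular $G$-stable subgroups $N$. The Hopf algebra attached to $N$ is $E[N]^G$, where $G$ acts on coefficients by Galois and on $N$ by conjugation as above. An element $h=\sum_\eta c_\eta\eta\in E[N]^G$ acts on $L$ by $h\cdot\ell=\sum_\eta c_\eta\,\eta^{-1}(\bar 1)(\ell)$, where $\bar 1\in X$ is the trivial coset and a coset $gG_L$ is applied to $\ell$ through any representative.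

*Example.* Let $L/K$ be Galois, so $E=L$ and $X=G$. The right translations $\rho(g):x\mapsto xg^{-1}$ form a regular subgroup $\rho(G)$ which commutes with $\lambda(G)$. Conjugation is trivial on it, so $L[\rho(G)]^G=K[\rho(G)]$. Since $\rho(g)^{-1}(1)=g$, the element $\sum c_g\rho(g)$ acts by $\ell\mapsto\sum c_g\,g(\ell)$. This is the classical structure. The left translations $\lambda(G)$ form another regular $G$-stable subgroup, different from $\rho(G)$ when $G$ is nonabelian.

**Definition (associated order).** $\mathfrak A=\{h\in E[N]^G: h\cdot\mathcal O_L\subseteq\mathcal O_L\}$.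

*Example.* Let $p$ be odd, $L=K(\pi)$ with $\pi^2=\varpi$ a uniformizer, $G=\{1,\gamma\}$ and $N=\rho(G)$. An element $c_0+c_1\gamma$ of $K[G]$ multiplies $1$ by $c_0+c_1$ and $\pi$ by $c_0-c_1$. Since $\mathcal O_L=\mathcal O_K\oplus\mathcal O_K\pi$, the element lies in $\mathfrak A$ iff $c_0\pm c_1\in\mathcal O_K$, i.e. (as $2$ is a unit) iff $c_0,c_1\in\mathcal O_K$. So $\mathfrak A=\mathcal O_K[G]$. As $\frac{1\pm\gamma}2\in\mathfrak A$ send $1+\pi$ to $1$ and $\pi$, the module $\mathcal O_L=\mathfrak A(1+\pi)$ is free.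

Two known positive results are quoted with the conjecture. (i) If $L/K$ is a tamely ramified Galois extension and $N$ is abelian, then $\mathfrak A=\mathcal O_L[N]^G$ and $\mathcal O_L$ is $\mathfrak A$-free. (ii) If $p\equiv2\pmod 3$ and $L$ is the splitting field of $x^3-p$ over $\mathbb Q_p$, then $L/\mathbb Q_p$ is tame with group $D_3$, and for $N=\lambda(G)$ the ring $\mathcal O_L$ is free over its associated order, which strictly contains $\mathcal O_L[\lambda(G)]^G$.

Theorem 1 has two parts to its answer: no arithmetic subtlety of $L/K$ is involved (the extension could hardly be simpler), and the obstruction comes from a nonabelian $N$ on an abelian extension. After proving it we find out exactly how far freeness extends (Theorems 2 and 3, Corollary 4) and produce failures at every prime (Theorem 5).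

## The ring of integers as fixed points of $\mathcal O_E[X]$

The first move is to replace the Greither–Pareigis action by plain multiplication. Write elements of $E[X]$ as $\sum_x f(x)x$. The group ring $E[\operatorname{Perm}(X)]$ acts $E$-linearly by permuting the basis $X$. The group $G$ acts semilinearly by $g\cdot\sum f(x)x=\sum g(f(x))\,gx$.

**Lemma A.** (a) The map $\ell\mapsto w_\ell=\sum_{gG_L\in X}g(\ell)\,gG_L$ is an isomorphism $L\cong E[X]^G$ taking $\mathcal O_L$ onto $\mathcal O_E[X]^G$; its inverse is the coefficient at $\bar 1$.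
(b) For $h\in E[N]$, $w\in E[X]$, $g\in G$: $g\cdot(hw)=({}^gh)(g\cdot w)$. Hence $E[N]^G$ preserves $E[X]^G$, and under (a) this natural action is the Hopf–Galois action on $L$.
(c) $\mathcal O_E[N]^G\subseteq\mathfrak A$, and $\mathfrak A$ is an $\mathcal O_K$-order in $E[N]^G$ of $\mathcal O_K$-rank $[L:K]$.

*Proof.* (a) An element $\sum f(x)x$ is fixed iff $f(gx)=g(f(x))$ for all $g,x$. Taking $x=\bar1$ gives $f(gG_L)=g(f(\bar 1))$, and $g\in G_L$ gives $f(\bar 1)\in E^{G_L}=L$. Conversely each $w_\ell$ is fixed. Since $g(\ell)$ is integral iff $\ell$ is, $\mathcal O_L$ corresponds to $\mathcal O_E[X]^G$.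

(b) For $h=c\eta$ and $w=fx$ we have $g\cdot(cf\,\eta x)=g(c)g(f)\,g\eta x=g(c)\,{}^g\eta\,\bigl(g(f)\,gx\bigr)$. For $h=\sum c_\eta\eta$, the basis element $gG_L$ is moved to $\bar 1$ by $\eta$ iff $gG_L=\eta^{-1}(\bar 1)$, so the coefficient of $hw_\ell$ at $\bar1$ is $\sum_\eta c_\eta\,\eta^{-1}(\bar 1)(\ell)$.

(c) The inclusion is clear from (a) and (b). By Galois descent, $\dim_KE[N]^G=|N|=|X|=[L:K]$, and $E[X]^G$ spans $E[X]$ over $E$. If $h\in E[N]^G$ kills $L$, it kills $E[X]$. But $E[X]=E[N]x_0$ is free over $E[N]$ because $N$ is regular, so $h=0$. Hence $\mathfrak A$ embeds in $\operatorname{End}_{\mathcal O_K}(\mathcal O_L)$ and is finitely generated. For every $h\in E[N]^G$ some $\varpi^nh$ lies in $\mathfrak A$, so $\mathfrak A$ spans. $\square$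

By the rank statement, "$\mathcal O_L$ is free over $\mathfrak A$" always means $\mathcal O_L\cong\mathfrak A$ as left $\mathfrak A$-modules.

## Twisting by powers of $\pi$, and the carry that stops it

Suppose we try to *prove* the conjecture. In the tame case everything about inertia is diagonalizable, so one writes $\mathcal O_L$ as a twist of a visibly free module. We set this up in a generality that will serve again.

**Setting (T).** $K'$ is a $p$-adic field, $\mathcal O'=\mathcal O_{K'}$, and $E'/K'$ is cyclic, totally and tamely ramified of degree $e$, with group $I=\langle\tau\rangle$. We have $\pi\in E'$ with $\pi^e=\varpi$ a uniformizer of $K'$ and $\tau(\pi)=\zeta\pi$, where $\zeta\in K'$ is a primitive $e$-th root of unity. $I$ acts on a finite set $X$, and $N\le\operatorname{Perm}(X)$ is regular and normalized by $\tau$. We write $\tau$ also for the resulting permutation of $X$, and $\gamma$ for $\tau$ acting on coefficients only. So $I$ acts on $E'[X]$ by $w\mapsto\tau\gamma(w)$ and on $E'[N]$ by $h\mapsto\tau\gamma(h)\tau^{-1}$.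 Put $\Lambda=\mathcal O_{E'}[X]^I$ and let $\mathfrak A'$ be its associated order $\{h\in E'[N]^I:h\Lambda\subseteq\Lambda\}$.

In Theorem 1 we have $K'=K$, $E'=L$, $X=G=I$, $\Lambda=\mathcal O_L$, $\mathfrak A'=\mathfrak A$.

**Lemma B.** In Setting (T), if $\tau\in N$ or if $\tau$ centralizes $N$, then $\Lambda$ is free of rank one over $\mathfrak A'$. If $\tau$ centralizes $N$, then moreover $\mathfrak A'=\mathcal O'[N]$.

*Proof.* **Step 1: write $\Lambda$ as a twist.** Let $W=\mathcal O'[X]=\mathcal O'[N]x_0$, free of rank one over $\mathcal O'[N]$. Since $e$ is a unit, the elements $\epsilon_j=\frac1e\sum_{i}\zeta^{-ij}\tau^i$ ($j$ mod $e$) have coefficients in $\mathcal O'$. They are orthogonal idempotents with sum $1$, and $\tau\epsilon_j=\zeta^j\epsilon_j$. So $\mathcal O_{E'}[X]=\bigoplus_{j=0}^{e-1}\mathcal O_{E'}\otimes\epsilon_{-j}W$, each $\epsilon_{-j}W$ being $\mathcal O'$-free as a summand of $W$. An element $\sum y_j$ is $I$-fixed iff $\zeta^{-j}\gamma(y_j)=y_j$ for all $j$, i.e. $\gamma(y_j)=\zeta^jy_j$. That means $y_j=\pi^jb_j$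 with $b_j\in K'\otimes\epsilon_{-j}W$. Since $0\le j<e$ and elements of $K'$ have valuation divisible by $e$ in $E'$, $y_j$ is integral iff $b_j$ is. Hence
$$\Lambda=uW,\qquad u=\sum_{j=0}^{e-1}\pi^j\epsilon_{-j},\qquad u^{-1}=\sum_{j=0}^{e-1}\pi^{-j}\epsilon_{-j}. \tag{1}$$

**Step 2: $\tau$ centralizes $N$.** Then $E'[N]^I=K'[N]$, and $u$ commutes with $N$, so $w\mapsto uw$ is an $\mathcal O'[N]$-isomorphism $W\to\Lambda$. The associated order of $\mathcal O'[N]x_0$ in $K'[N]$ is $\mathcal O'[N]$: from $hx_0\in\mathcal O'[N]x_0$ we get $h\in\mathcal O'[N]$. So $\mathfrak A'=\mathcal O'[N]$ and $\Lambda\cong\mathfrak A'$.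

**Step 3: $\tau\in N$.** Then $u\in E'[N]^\times$. As $\tau^{-1}\epsilon_{-j}=\zeta^j\epsilon_{-j}$, we have $\gamma(u)=\sum\zeta^j\pi^j\epsilon_{-j}=\tau^{-1}u$. Write $h\in E'[N]$ as $h=uau^{-1}$. Then $\tau\gamma(h)\tau^{-1}=\tau\tau^{-1}u\,\gamma(a)\,u^{-1}\tau\tau^{-1}=u\gamma(a)u^{-1}$. So $h$ is $I$-fixed iff $a\in K'[N]$, that is, $E'[N]^I=uK'[N]u^{-1}$. Since $\Lambda=u\mathcal O'[N]x_0$, such an $h$ stabilizes $\Lambda$ iff $a\in\mathcal O'[N]$. Thus $\mathfrak A'=u\mathcal O'[N]u^{-1}$ and $\Lambda=\mathfrak A'\cdot ux_0$, which is free because $ux_0$ has zero annihilator in $E'[N]$. $\square$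

The identity $\Lambda=uW$ holds with no hypothesis on $N$. The argument stops right after it. If $\tau$ neither lies in $N$ nor centralizes it, then $u$ neither lies in $E'[N]$ nor commutes with it, and we cannot transport $\mathcal O'[N]$ to $\mathfrak A'$ through $u$.

To see what goes wrong, suppose that on some matrix block $\tau$ acts linearly on the entry in position $(i,j)$ as $\zeta^{\alpha_i-\theta_j}$, with $0\le\alpha_i,\theta_j<e$: a left factor with exponents $\alpha_i$ and a right factor with exponents $-\theta_j$. Then by (1), $u$ scales this entry by $\pi^n$ where $n\in[0,e)$ is the *residue* of $\theta_j-\alpha_i$ modulo $e$, so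
$$\pi^n=\pi^{\theta_j-\alpha_i}\cdot\begin{cases}1&\alpha_i\le\theta_j,\\ \varpi&\alpha_i>\theta_j.\end{cases}\tag{2}$$
The factor $\pi^{\theta_j-\alpha_i}$ is a product of a row scaling and a column scaling and does no harm. The carry $\varpi$ depends on row and column together. The rest of the story is about these carries, so we look for a structure in which left and right factors interlace.

## Hopf–Galois structures from $C_r\rtimes C_\ell$ on a cyclic extension

Let $r,\ell$ be primes with $\ell\mid r-1$, $e=r\ell$, and let $K$ have $q\equiv1\pmod e$. Then $p\nmid e$, and $K$ contains $\mu_{q-1}$, hence a primitive $e$-th root of unity $\zeta$. Let $L=K(\pi)$ with $\pi^e=\varpi$ a uniformizer. As $x^e-\varpi$ is Eisenstein, $L/K$ is totally ramified of degree $e$, tame as $p\nmid e$, and cyclic with group $G=\langle\gamma\rangle$, $\gamma(\pi)=\zeta\pi$. Here $E=L$ and $X=G$. Fix $g$ of order $\ell$ modulo $r$ and let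
$$F=\langle s,t\mid s^r=t^\ell=1,\ tst^{-1}=s^g\rangle\cong C_r\rtimes C_\ell .$$

**Step 1. Purpose: find the subgroup $N$.** Let $\gamma^k$ act on the set $F$ by $\gamma^k*x=s^kxt^{-k}$; this is well defined as $s^e=t^e=1$. If $\gamma^k*x=x$ then $s^k=xt^kx^{-1}$ has order dividing both $r$ and $\ell$, so $s^k=t^k=1$ and $e\mid k$. The action is therefore free, and since $|F|=e$ it is regular. So $g'\mapsto g'*1$ is a $G$-equivariant bijection $X=G\to F$ taking $\bar 1$ to $1$; we identify $X$ with $F$. Let $N=\{\lambda_F(y):x\mapsto yx\mid y\in F\}$, a regular subgroup isomorphic to $F$. Conjugating by $\lambda(\gamma):x\mapsto sxt^{-1}$,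
$${}^\gamma\lambda_F(y):x\mapsto s\,y\,(s^{-1}xt)\,t^{-1}=sys^{-1}x,$$
so ${}^\gamma\lambda_F(y)=\lambda_F(sys^{-1})$ and $N$ is $G$-stable. By Lemma A, with $\gamma$ acting on coefficients from now on,
$$\mathcal O_L=\Lambda=\{w\in\mathcal O_L[F]:s\gamma(w)t^{-1}=w\},\qquad L[N]^G=H=\{h\in L[F]:s\gamma(h)s^{-1}=h\},\tag{3}$$
and $H$ acts on $K\Lambda$ by left multiplication. Note the asymmetry: $t$ appears in $\Lambda$ and not in $H$.

**Step 2. Purpose: cut out a matrix block.** We need the integral form of Fourier inversion.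

**Lemma C.** Let $F$ be a finite group whose order is a unit in $\mathcal O_K$, and $\rho:F\to GL_d(\mathcal O_K)$ a representation which is absolutely irreducible over $K$. Put $\psi(m)=\frac d{|F|}\sum_{y\in F}\operatorname{tr}(\rho(y^{-1})m)\,y$ for $m\in M_d(\mathcal O_K)$, and $\varepsilon=\psi(1)$. Then $\varepsilon$ is a central idempotent of $\mathcal O_K[F]$, and $\rho:\varepsilon\mathcal O_K[F]\to M_d(\mathcal O_K)$ is a ring isomorphism with inverse $\psi$.

*Proof.* Schur's orthogonality relations say $\frac d{|F|}\sum_y\rho(y^{-1})_{ij}\rho(y)_{kl}=\delta_{il}\delta_{jk}$. Hence $\rho(\psi(m))_{kl}=\sum_{i,j}m_{ji}\delta_{il}\delta_{jk}=m_{kl}$, so $\rho\psi=\mathrm{id}$. For $z\in F$, substituting $y=zy'$ in $\psi(\rho(z))=\frac d{|F|}\sum_y\operatorname{tr}\rho(y^{-1}z)\,y$ gives $z\varepsilon$; so $\psi(\rho(a))=a\varepsilon$ for all $a\in\mathcal O_K[F]$. The coefficients of $\varepsilon$ are a class function, so $\varepsilon$ is central. Also $\varepsilon^2=\psi(\rho(\varepsilon))=\psi(1)=\varepsilon$. Finally $\psi(m)=\psi(\rho(\psi(m)))=\psi(m)\varepsilon$,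 so $\psi$ lands in $\varepsilon\mathcal O_K[F]$, where $\psi\rho=\mathrm{id}$. $\square$

Let $\omega=\zeta^\ell$, a primitive $r$-th root of unity, and $c\in(\mathbb Z/r)^\times$. On a basis $e_i$, $i\in\mathbb Z/\ell$, put
$$\rho(s)e_i=\omega^{cg^i}e_i,\qquad\rho(t)e_i=e_{i-1}.$$
Then $\rho(s)^g\rho(t)e_i=\omega^{g\cdot cg^{i-1}}e_{i-1}=\rho(t)\rho(s)e_i$, so $\rho$ is a representation $F\to GL_\ell(\mathcal O_K)$. It is absolutely irreducible: $\rho(s)$ has distinct eigenvalues, so an invariant subspace is a sum of lines $\langle e_i\rangle$, and $\rho(t)$ permutes these transitively. Let $\varepsilon$ be the idempotent of Lemma C. It is central with coefficients in $\mathcal O_K$, so it is fixed by $h\mapsto s\gamma(h)s^{-1}$, and $\varepsilon\in\mathcal O_L[N]^G\subseteq\mathfrak A$. Hence $\Lambda=\varepsilon\Lambda\oplus(1-\varepsilon)\Lambda$, and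
$$\varepsilon\mathfrak A=\{h\in\varepsilon H:h\,\varepsilon\Lambda\subseteq\varepsilon\Lambda\}.\tag{4}$$
Here "$\subseteq$" is clear; an $h$ on the right kills $(1-\varepsilon)\Lambda$, so it lies in $\mathfrak A$ and equals $\varepsilon h$. In particular, if $\mathcal O_L\cong\mathfrak A$ then $\varepsilon\Lambda\cong\varepsilon\mathfrak A$ over $\varepsilon\mathfrak A$.

**Step 3. Purpose: coordinates in which both conditions are diagonal.** Since $\rho$ has entries in $\mathcal O_K$, Lemma C (with coefficients extended to $\mathcal O_L$ and $L$) turns (3) into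
$$\varepsilon\Lambda=\{m\in M_\ell(\mathcal O_L):\rho(s)\gamma(m)\rho(t)^{-1}=m\},\qquad\varepsilon H=\{h\in M_\ell(L):\rho(s)\gamma(h)\rho(s)^{-1}=h\}.$$
We have $\rho(s)=\operatorname{diag}(\zeta^{\alpha_i})$, where $\alpha_i=\ell\cdot(\text{the representative of }cg^i\text{ in }[1,r-1])$. With $\xi=\zeta^r$ and $Q=(\xi^{ij})_{i,j}$, the $j$-th column of $Q$ is $\sum_i\xi^{ij}e_i$. It is sent by $\rho(t)$ to $\sum_i\xi^{ij}e_{i-1}=\xi^j\sum_i\xi^{ij}e_i$. So $\rho(t)Q=Q\operatorname{diag}(\zeta^{\theta_j})$ with $\theta_j=rj$, $0\le j<\ell$. As $Q\cdot(\xi^{-ij})=\ell\cdot 1$ and $\ell$ is a unit, $Q\in GL_\ell(\mathcal O_K)$. Put $y=mQ$. From $\gamma(m)=\rho(s)^{-1}m\rho(t)$ we get $\gamma(y)=\rho(s)^{-1}y\operatorname{diag}(\zeta^{\theta_j})$, that is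
$$\gamma(y_{ij})=\zeta^{\theta_j-\alpha_i}y_{ij},\qquad\text{i.e. } y_{ij}=\pi^{\theta_j-\alpha_i}b_{ij},\quad b_{ij}\in K .$$
In $L$ the valuation of $y_{ij}$ is $\theta_j-\alpha_i+e\,v_K(b_{ij})$ with $|\theta_j-\alpha_i|<e$. So, with $\mathfrak p=\varpi\mathcal O_K$, $y_{ij}$ is integral iff
$$b_{ij}\in\mathcal O_K\ \text{ when }\alpha_i\le\theta_j,\qquad b_{ij}\in\mathfrak p\ \text{ when }\alpha_i>\theta_j.\tag{5}$$
This is the carry of (2). Likewise $\gamma(h_{ik})=\zeta^{\alpha_k-\alpha_i}h_{ik}$, so $h_{ik}=\pi^{\alpha_k-\alpha_i}a_{ik}$ with $a\in M_\ell(K)$ arbitrary, and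
$$(hy)_{ij}=\sum_k\pi^{\alpha_k-\alpha_i}a_{ik}\,\pi^{\theta_j-\alpha_k}b_{kj}=\pi^{\theta_j-\alpha_i}(ab)_{ij}.$$
All powers of $\pi$ have disappeared: $\varepsilon H\cong M_\ell(K)$ acts on matrices $b$ by left multiplication, $\varepsilon\Lambda$ is the direct sum of its column lattices described by (5), and $\varepsilon\mathfrak A$ is the set of matrices $a$ stabilizing every column lattice.

**The test case of degree $6$.** Take $(r,\ell)=(3,2)$, $g=2$, $c=1$, $q\equiv1\pmod6$. Lemma B does not apply: $\tau=\lambda(\gamma)$ acts on $N\cong F\cong D_3$ as conjugation by $s$, not trivially. It is not in $N$ either: if $sxt^{-1}=yx$ for all $x$, then $y=st^{-1}$ and $t$ would be central. Here $\alpha=(2,4)$ and $\theta=(0,3)$, so by (5) the columns of $b$ lie in $\mathfrak p\oplus\mathfrak p$ and $\mathcal O_K\oplus\mathfrak p$. The stabilizer of both is $\{a\in M_2(\mathcal O_K):a_{21}\in\mathfrak p\}$, whose columns are $\mathcal O_K\oplus\mathfrak p$ and $\mathcal O_K\oplus\mathcal O_K\cong\mathfrak p\oplus\mathfrak p$. So $\varepsilon\Lambda\cong\varepsilon\mathfrak A$.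 The remaining components come from the two characters $\chi$ of degree $1$. There $\varepsilon_\chi\Lambda=\{x\in\mathcal O_L:\chi(s)\gamma(x)\chi(t)^{-1}=x\}=\pi^n\mathcal O_K$ for some $n$ with $0\le n<6$, with order $\mathcal O_K$, again free. So $\mathcal O_L$ is free in degree $6$, even though the twisting argument fails. With only two $\alpha$'s and two $\theta$'s there was no room for trouble; we try three of each.

## Degree 21: the column lattices of the module and of the order

*Proof of Theorem 1.* Apply the previous section with $(r,\ell)=(7,3)$, $g=2$, $c=1$. Since $q\equiv1\pmod{21}$, all of its assumptions hold. So $L/K$ is totally and tamely ramified and cyclic, and $N\cong C_7\rtimes C_3$ defines a Hopf–Galois structure. We have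
$$(\alpha_0,\alpha_1,\alpha_2)=(3,6,12),\qquad(\theta_0,\theta_1,\theta_2)=(0,7,14).$$

**Step 4. Purpose: compute the block.** By (5), $\varepsilon\Lambda\cong M=M_0\oplus M_1\oplus M_2$ with
$$M_0=\mathfrak p\oplus\mathfrak p\oplus\mathfrak p,\qquad M_1=\mathcal O_K\oplus\mathcal O_K\oplus\mathfrak p,\qquad M_2=\mathcal O_K\oplus\mathcal O_K\oplus\mathcal O_K .$$
Number rows and columns by $1,2,3$. Stability of $M_2$, or equivalently of $M_0=\varpi M_2$, says $a\in M_3(\mathcal O_K)$. For such $a$, stability of $M_1$ says $a_{31},a_{32}\in\mathfrak p$; the entries $a_{i3}$ only meet $\mathfrak p$ and give no condition. So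
$$\varepsilon\mathfrak A\cong\mathfrak B=\{a\in M_3(\mathcal O_K):a_{31},a_{32}\in\mathfrak p\}.$$

**Step 5. Purpose: see the mismatch.** The columns of $\mathfrak B$ show $\mathfrak B\cong M_1\oplus M_1\oplus M_2$ as a left module, whereas $M_0\cong M_2$ gives $M\cong M_1\oplus M_2\oplus M_2$. It remains to detect that these differ.

**Step 6. Purpose: a numerical invariant.** Let $k=\mathcal O_K/\mathfrak p$. For $a,a'\in\mathfrak B$ we have $(aa')_{33}=a_{31}a'_{13}+a_{32}a'_{23}+a_{33}a'_{33}\equiv a_{33}a'_{33}\pmod{\mathfrak p}$. So $a\mapsto a_{33}\bmod\mathfrak p$ is a surjective ring homomorphism $\mathfrak B\to k$. Let $J$ be its kernel, so $\dim_k\mathfrak B/J=1$. If $M\cong\mathfrak B$, then $\dim_kM/JM=1$.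

Every element of $J$ has its whole third row in $\mathfrak p$, so $JM_2\subseteq\mathcal O_K\oplus\mathcal O_K\oplus\mathfrak p$. Since $J$ contains the matrix units $e_{11},e_{22}$ and also $\varpi e_{33}$, equality holds, and $\dim_kM_2/JM_2=1$. As $M_0=\varpi M_2\cong M_2$, also $\dim_kM_0/JM_0=1$. So $\dim_kM/JM\ge2$, a contradiction. Hence $\varepsilon\Lambda\not\cong\varepsilon\mathfrak A$, and $\mathcal O_L$ is not free over $\mathfrak A$. $\blacksquare$

The proof suggests a general pattern. The columns of the module are indexed by the $\theta$'s, the columns of the order by the $\alpha$'s, and freeness is an equality of multiplicities. To turn this into a theorem for all tame $L/K$ we must first reach Setting (T).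

## Unramified base change

Let $L/K$ be tame. The compositum of tame extensions is tame, so $E/K$ is tame. Its inertia group $I\trianglelefteq G$ is cyclic, $I=\langle\tau\rangle$, of order $e$ prime to $p$. Put $K_u=E^I$, which is unramified and Galois over $K$ with group $G/I$. We regard $\tau$ also as a permutation of $X$ via $\lambda$.

Let $K'/K$ be finite unramified with $K'\supseteq K_u$, and put $\mathcal O'=\mathcal O_{K'}$, $E'=EK'$. Since $E/K_u$ is totally ramified and $K'/K_u$ unramified, $E\cap K'=K_u$, and restriction identifies $\operatorname{Gal}(E'/K')$ with $I$. As $E'/E$ is unramified, $E'/K'$ is totally ramified of degree $e$. By the structure of totally tamely ramified extensions, $E'=K'(\pi)$ with $\pi^e=\varpi$ a uniformizer of $K'$. As $E'/K'$ is Galois, $\mu_e\subset E'$; these roots of unity generate an unramified extension of $K'$, so $\mu_e\subset K'$, and $\tau(\pi)=\zeta\pi$ with $\zeta$ a primitive $e$-th root of unity. So we are in Setting (T). If $K'$ is replaced by a larger unramified extension, the same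 $\pi,\varpi,\zeta$ still serve.

**Lemma D (base change).** With $\Lambda=\mathcal O_{E'}[X]^I$ and $\mathfrak A'$ its associated order in $E'[N]^I$, there are compatible isomorphisms
$$\mathcal O'\otimes_{\mathcal O_K}\mathcal O_L\cong\Lambda,\quad K'\otimes_KE[N]^G\cong E'[N]^I,\quad\mathcal O'\otimes_{\mathcal O_K}\mathcal O_E[N]^G\cong\mathcal O_{E'}[N]^I,\quad\mathcal O'\otimes_{\mathcal O_K}\mathfrak A\cong\mathfrak A'.$$
Moreover $\mathcal O_L$ is free (resp. projective) over $\mathfrak A$ iff $\Lambda$ is free of rank one (resp. projective) over $\mathfrak A'$.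

*Proof.* **Step 1: from $K$ to $K_u$, by descent.** Let $\Gamma=G/I$, and let $Y$ be an $\mathcal O_{K_u}$-lattice with semilinear $\Gamma$-action. Then $\mathcal O_{K_u}\otimes_{\mathcal O_K}Y^\Gamma\to Y$ is bijective. To see this, let $b_1,\dots,b_f$ be an $\mathcal O_K$-basis of $\mathcal O_{K_u}$; since $K_u/K$ is unramified, the discriminant is a unit and the matrix $(\sigma(b_i))_{\sigma,i}$ is invertible over $\mathcal O_{K_u}$. *Injectivity:* if $\sum b_iy_i=0$ with $y_i\in Y^\Gamma$, applying every $\sigma$ gives $\sum_i\sigma(b_i)y_i=0$, so all $y_i=0$. *Surjectivity:* for $y\in Y$ the elements $\sum_\sigma\sigma(b_i)\sigma(y)$ lie in $Y^\Gamma$; inverting the matrix expresses each $\sigma(y)$, in particular $y$, as an $\mathcal O_{K_u}$-combination of them.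

Apply this to $\mathcal O_E[X]^I$, on which $\Gamma$ acts semilinearly with fixed module $\mathcal O_E[X]^G=\mathcal O_L$, and to $\mathcal O_E[N]^I$. Inverting $p$ gives the statement for $E[N]^I$.

**Step 2: from $K_u$ to $K'$.** If $\Pi$ is a uniformizer of $E$, then $\mathcal O_E=\mathcal O_{K_u}[\Pi]$; $\Pi$ is also a uniformizer of $E'$, and $E'/K'$ is totally ramified of degree $e=[E:K_u]$, so $\mathcal O_{E'}=\mathcal O'[\Pi]=\mathcal O_E\otimes_{\mathcal O_{K_u}}\mathcal O'$. Taking $I$-fixed points is taking a kernel, so it commutes with the flat base change $\mathcal O_{K_u}\to\mathcal O'$. This gives the first three isomorphisms, and they respect multiplication.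

**Step 3: the associated order.** Let $b_1,\dots,b_n$ now be an $\mathcal O_K$-basis of $\mathcal O'$, $n=[K':K]$. Write $h\in E'[N]^I$ as $\sum b_ih_i$ with $h_i\in E[N]^G$. As $\Lambda=\bigoplus b_i\mathcal O_L$ is $\mathcal O'$-spanned by $\mathcal O_L$, $h\Lambda\subseteq\Lambda$ iff $\sum b_ih_i\ell\in\bigoplus b_i\mathcal O_L$ for all $\ell\in\mathcal O_L$, iff all $h_i\in\mathfrak A$.

**Step 4: descent of freeness and projectivity.** If $\Lambda\cong\mathfrak A'$, restriction to $\mathfrak A$ gives $\mathcal O_L^n\cong\mathfrak A^n$. The Krull–Schmidt theorem holds for finitely generated modules over an order over a complete discrete valuation ring: such modules are finite direct sums of indecomposables, uniquely up to order and isomorphism. So each indecomposable occurs with equal multiplicity in $\mathcal O_L$ and $\mathfrak A$, and $\mathcal O_L\cong\mathfrak A$. If $\Lambda$ is $\mathfrak A'$-projective, it is $\mathfrak A$-projective since $\mathfrak A'\cong\mathfrak A^n$ over $\mathfrak A$; so $\mathcal O_L^n$, and hence $\mathcal O_L$,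 is $\mathfrak A$-projective. The converses follow by applying $\mathcal O'\otimes-$. $\square$

## Inertia inside $N$ or commuting with $N$

**Theorem 2.** Let $L/K$ be tame (any $p$, any $N$). If $\lambda(I)\subseteq N$, or if $\lambda(I)$ centralizes $N$, then $\mathcal O_L$ is free over $\mathfrak A$. In particular, for every tame Galois extension this holds for $N=\lambda(G)$ and for the classical structure, given by the right translations $N=\rho(G)$.

*Proof.* Take $K'=K_u$, $E'=E$. By Lemma B, $\Lambda$ is free of rank one over $\mathfrak A'$, and Lemma D gives the claim. For the last sentence, $\lambda(I)\subseteq\lambda(G)$, and $\lambda(G)$ commutes with $\rho(G)$. $\blacksquare$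

The case $N=\lambda(G)$ contains the freeness statement in (ii). So whatever part of the twisting approach is sound survives over an arbitrary base.

## Splitting off the $p$-part of $N$

Assume from here on that $L/K$ is tame and
$$N=P\times N',\qquad P\text{ a }p\text{-group (possibly nonabelian)},\quad p\nmid|N'|.$$
This covers all $N$ when $p\nmid[L:K]$ (with $P=1$), and all nilpotent, hence all abelian, $N$ in general. The aim of this section is to show that inertia does not see $P$.

$P$ and $N'$ are characteristic in $N$ (the elements of $p$-power order, respectively of order prime to $p$). So ${}^gP=P$ and ${}^gN'=N'$, and $G$ permutes the $P$-orbits and the $N'$-orbits on $X$. Put $X_P=X/N'$ and $X'=X/P$. Since $N$ is regular, $P$ acts regularly on $X_P$ and trivially on $X'$, while $N'$ acts regularly on $X'$ and trivially on $X_P$. The map $X\to X_P\times X'$ is equivariant for $G$ and $N$. It is injective: if $x_1=n'x=\eta x$ with $n'\in N'$, $\eta\in P$, then $n'=\eta$ by regularity, so both are $1$. As $|X|=|P||N'|$, it is bijective.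

Since $I\trianglelefteq G$ and $G$ is transitive on $X_P$, all $I$-orbits on $X_P$ have the same size. This size divides $|X_P|=|P|$ and $|I|=e$, which are coprime; so it is $1$, and $I$ acts trivially on $X_P$. For $\eta\in P$, the elements $\eta$ and ${}^\tau\eta=\tau\eta\tau^{-1}$ of $P$ then induce the same permutation of $X_P$, where $P$ acts faithfully. So ${}^\tau\eta=\eta$. In short:
$$I\text{ acts trivially on }X_P\text{ and on }P.\tag{6}$$

## Two families of points on a circle

Now we attach to each irreducible representation of $N'$ the numbers $\alpha_i,\theta_j$ that appeared in degree 21.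

**Step 1: matrix blocks.** Choose $K'$ as in Lemma D containing $\mu_{|N'|}$, which is an unramified condition as $p\nmid|N'|$. By Brauer's theorem every irreducible representation of $N'$ is realized over $K'$; in each choose an $N'$-stable $\mathcal O'$-lattice $V$, of rank $d=d_V$. By Lemma C the corresponding central idempotent $e_V$ lies in $\mathcal O'[N']$, and $e_V\mathcal O'[N']\cong\operatorname{End}_{\mathcal O'}(V)$. As the $e_V$ are orthogonal with sum $1$, $\mathcal O'[N']=\prod_Ve_V\mathcal O'[N']$. (Alternatively, $\mathcal O'[N']$ is a maximal order by Reiner, *Maximal Orders*, Thm 41.1.) Let $W=\mathcal O'[X']$, free of rank one over $\mathcal O'[N']$. Then $e_VW\cong\operatorname{End}(V)=V\otimes U_V$ with $U_V=\operatorname{Hom}_{\mathcal O'}(V,\mathcal O')$ free of rank $d$, and $\operatorname{End}(V)$ acts on the first factor.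

**Step 2: how $\tau$ acts.** Conjugation by $\tau$ is an automorphism of $N'$, so it permutes the $e_V$. Let $m=m_V$ be the size of the orbit of $V$; it divides $e$; put $e_V^*=e/m$. Then $\tau^m$ acts on $e_V\mathcal O'[N']=\operatorname{End}(V)$ by an $\mathcal O'$-algebra automorphism. Over $K'$ it is conjugation by some invertible $T$ (Skolem–Noether). Since $T\operatorname{End}(V)T^{-1}=\operatorname{End}(V)$, the lattice $TV$ is stable under $\operatorname{End}(V)$, in particular under all matrix units and permutation matrices, so $TV=\varpi^kV$ for some $k$. Rescaling, $T\in GL(V)$.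

The permutation $\tau$ of $X'$ acts $\mathcal O'$-linearly on $W$ with $\tau(hw)=({}^\tau h)(\tau w)$, so $\tau^m$ preserves $e_VW=V\otimes U_V$. There $\tau^mh=(ThT^{-1})\tau^m$ for $h\in\operatorname{End}(V)$, so $(T^{-1}\otimes1)\tau^m$ commutes with $\operatorname{End}(V)$ and hence equals $1\otimes S$ with $S\in GL(U_V)$. Thus
$$\tau^m=T\otimes S\quad\text{on }V\otimes U_V .$$

**Step 3: diagonalize.** From $\tau^e=1$ we get $T^{e_V^*}\otimes S^{e_V^*}=1$, so $T^{e_V^*}=\kappa$ and $S^{e_V^*}=\kappa^{-1}$ for a unit $\kappa\in\mathcal O'$. Extracting an $e_V^*$-th root of $\kappa$ is an unramified extension since $p\nmid e_V^*$; enlarge $K'$ accordingly (for each $V$) and rescale $T,S$ inversely, so that $T^{e_V^*}=S^{e_V^*}=1$. As $e_V^*$ is a unit and $\mu_{e_V^*}\subset\mathcal O'$, the elements $\frac1{e_V^*}\sum_i\eta^{-i}T^i$, $\eta\in\mu_{e_V^*}$, are orthogonal idempotents with sum $1$ which split $V$ into $\mathcal O'$-free eigenspaces of $T$; likewise for $S$. Since $\zeta^m$ generates $\mu_{e_V^*}$, in suitable bases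
$$T=\operatorname{diag}(\zeta^{m\alpha_1},\dots,\zeta^{m\alpha_d}),\quad S=\operatorname{diag}(\zeta^{-m\theta_1},\dots,\zeta^{-m\theta_d}),\qquad 0\le\alpha_1\le\dots\le\alpha_d<e_V^*,\ 0\le\theta_j<e_V^*.\tag{7}$$

**Definition (balanced).** Let $c_j=\#\{i:\alpha_i\le\theta_j\}$, with the value $0$ replaced by $d$. Let $h_c=\#\{j:c_j=c\}$ and $C=\{c:h_c>0\}=\{c_{(1)}<\dots<c_{(r)}\}\subseteq\{1,\dots,d\}$. Put $g_{c_{(s)}}=c_{(s)}-c_{(s-1)}$ for $s\ge2$, and $g_{c_{(1)}}=c_{(1)}+d-c_{(r)}$. Then $V$ is *balanced* if $h_c=g_c$ for all $c\in C$.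

Equivalently: go round the circle $\mathbb Z/e_V^*$, reading $\alpha$'s before $\theta$'s at ties. Then each maximal run of $\alpha$'s is followed by a run of equally many $\theta$'s. Indeed $c_j=c$ says that $\theta_j$ lies in the gap between $\alpha_c$ and the next $\alpha$; for $c=d$ this is the gap from $\alpha_d$ round to $\alpha_1$, which also contains the $\theta_j$ lying before all $\alpha$'s. So $C$ lists the gaps that contain a $\theta$, $h_c$ is the number of $\theta$'s in such a gap, and $g_c$ is the number of $\alpha$'s since the previous such gap.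

*Example.* For the degree-$6$ case, $\alpha=2,4$ and $\theta=0,3$ on $\mathbb Z/6$. Reading from $2$: $\alpha\theta\alpha\theta$. Balanced. For degree 21, $\alpha=3,6,12$ and $\theta=0,7,14$ on $\mathbb Z/21$. Reading from $3$: $\alpha\alpha\,\theta\,\alpha\,\theta\theta$. A run of two $\alpha$'s is followed by one $\theta$: not balanced. In numbers, $c_j=3,2,3$, $C=\{2,3\}$, $h_2=1,h_3=2$, $g_2=2,g_3=1$.

The data (7) depend on choices, but the proof below shows that "balanced" is equivalent to a property of modules defined without them.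

## The criterion: counting columns

**Theorem 3.** Let $L/K$ be tame and $N=P\times N'$ with $P$ a $p$-group and $p\nmid|N'|$. Then $\mathcal O_L$ is always projective over $\mathfrak A$, and it is free over $\mathfrak A$ if and only if every irreducible $V$ of $N'$ (one from each $\langle\tau\rangle$-orbit suffices) is balanced.

*Proof.* By Lemma D we study $\Lambda$ over $\mathfrak A'$.

**Step 1. Purpose: reduce to one orbit.** For a $\langle\tau\rangle$-orbit $\mathcal V$ of representations put $e_{\mathcal V}=\sum_{V'\in\mathcal V}e_{V'}$. It is central in $E'[N]$ with coefficients in $\mathcal O'$ and is fixed by $\tau$, so it lies in $\mathcal O_{E'}[N]^I\subseteq\mathfrak A'$. Hence $\Lambda=\bigoplus e_{\mathcal V}\Lambda$ and $\mathfrak A'=\prod e_{\mathcal V}\mathfrak A'$. As in (4), $e_{\mathcal V}\mathfrak A'$ is the associated order of $e_{\mathcal V}\Lambda$ in $e_{\mathcal V}E'[N]^I$. So $\Lambda$ is projective, resp. isomorphic to $\mathfrak A'$, iff this holds for every orbit.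

**Step 2. Purpose: separate $P$ and pass to one $V$.** By (6) and $X=X_P\times X'$,
$$E'[N]^I=E'[N']^I\otimes_{\mathcal O'}\mathcal O'[P],\qquad\Lambda=(\mathcal O_{E'}\otimes_{\mathcal O'}W)^I\otimes_{\mathcal O'}\mathcal O'[X_P],$$
and $\mathcal O'[X_P]\cong\mathcal O'[P]$ as left $P$-modules. In $e_{\mathcal V}E'[N']$, an element is a family $(h_{V'})_{V'\in\mathcal V}$. It is $\tau$-fixed iff $\tau$ carries the component at $V'$ to the component at ${}^\tau V'$ for every $V'$. So it is determined by $h_V$, which can be any element fixed by $\tau^m$. The same holds for $\Lambda$. Thus projecting to the $V$-component identifies the $\mathcal V$-components of $E'[N]^I$ and $\Lambda$ with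
$$(E'\otimes\operatorname{End}V)^{\tau^m}\otimes_{\mathcal O'}\mathcal O'[P]\quad\text{and}\quad(\mathcal O_{E'}\otimes V\otimes U_V)^{\tau^m}\otimes_{\mathcal O'}\mathcal O'[P],$$
the first acting on the second by left multiplication in each tensor factor.

**Step 3. Purpose: the same coordinates as in degree 21.** Let $F$ now denote the fixed field of $\tau^m$ in $E'$. Since $[E':F]=e_V^*$ and $\tau^m(\pi)=\zeta^m\pi$, $F$ has uniformizer $\pi^{e_V^*}$; let $\mathfrak p$ be the maximal ideal of $\mathcal O_F$. On the first factors $\tau^m$ acts by $h\mapsto T\gamma^m(h)T^{-1}$ and $y\mapsto(T\otimes S)\gamma^m(y)$. By (7) the fixed elements satisfy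
$$\gamma^m(h_{ik})=\zeta^{m(\alpha_k-\alpha_i)}h_{ik},\qquad\gamma^m(y_{ij})=\zeta^{m(\theta_j-\alpha_i)}y_{ij},$$
that is, $h_{ik}=\pi^{\alpha_k-\alpha_i}a_{ik}$ and $y_{ij}=\pi^{\theta_j-\alpha_i}b_{ij}$ with $a_{ik},b_{ij}\in F$; the product $hy$ corresponds to $ab$. The valuation of $y_{ij}$ in $E'$ is $\theta_j-\alpha_i+e_V^*v_F(b_{ij})$ with $|\theta_j-\alpha_i|<e_V^*$. So $y_{ij}$ is integral iff $b_{ij}\in\mathcal O_F$ (if $\alpha_i\le\theta_j$) or $b_{ij}\in\mathfrak p$ (if $\alpha_i>\theta_j$).

For $1\le c\le d$ put $v_c(i)=0$ if $i\le c$, $v_c(i)=1$ if $i>c$, and $M_c=\bigoplus_i\mathfrak p^{v_c(i)}$. As the $\alpha_i$ are in increasing order, column $j$ of $b$ runs over $M_{c_j}$ if some $\alpha_i\le\theta_j$, and over $\mathfrak pM_d\cong M_d$ otherwise. Let $\Lambda_0$ be the lattice of all $b$. Scalars commute with $M_d(F)$, so $\Lambda_0\cong\bigoplus_{c\in C}M_c^{h_c}$ over any subring of $M_d(F)$ that stabilizes $\Lambda_0$. With $R=\mathcal O_F[P]$ and tensor products over $\mathcal O_F$, the component of $\Lambda$ is $\Lambda_0\otimes R$,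 acted on by $M_d(F)\otimes F[P]$.

**Step 4. Purpose: the order of $\Lambda_0\otimes R$.** Let $\mathfrak A_0\subset M_d(F)$ be the associated order of $\Lambda_0$. Clearly $\mathfrak A_0\otimes R$ stabilizes $\Lambda_0\otimes R$. Conversely let $h=\sum_{\eta\in P}h_\eta\otimes\eta$ stabilize it. For $\lambda\in\Lambda_0$ we get $h(\lambda\otimes1)=\sum_\eta h_\eta\lambda\otimes\eta\in\bigoplus_\eta\Lambda_0\otimes\eta$, so each $h_\eta\in\mathfrak A_0$. Hence the associated order is $\mathfrak A_0\otimes R$.

**Step 5. Purpose: the columns of $\mathfrak A_0$.** A matrix $a$ stabilizes $M_c$ iff $a_{ik}\mathfrak p^{v_c(k)}\subseteq\mathfrak p^{v_c(i)}$ for all $i,k$. So $a\in\mathfrak A_0$ iff $a_{ik}\in\mathfrak p^{u_k(i)}$ for all $i,k$, where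
$$u_k(i)=\max_{c\in C}\bigl(v_c(i)-v_c(k)\bigr).$$
The difference is $1$ iff $k\le c<i$, it is $-1$ iff $i\le c<k$, and otherwise $0$. So $u_k(i)=1$ iff some $c\in C$ has $k\le c<i$; $u_k(i)=-1$ iff all $c\in C$ satisfy $i\le c<k$; otherwise $u_k(i)=0$. Since $e_{kk}\in\mathfrak A_0$, we have $\mathfrak A_0=\bigoplus_kP_k$ with $P_k=\mathfrak A_0e_{kk}=\bigoplus_i\mathfrak p^{u_k(i)}$, the $k$-th column.

* If $k\le\max C$, let $c(k)$ be the least element of $C$ with $c(k)\ge k$. The value $-1$ does not occur because of $\max C\ge k$, and $u_k(i)=1$ iff $c(k)<i$. So $u_k=v_{c(k)}$ and $P_k=M_{c(k)}$.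
* If $k>\max C$, the value $1$ does not occur, and $u_k(i)=-1$ iff $i\le\min C$. So $u_k=v_{\min C}-1$ and $P_k=\mathfrak p^{-1}M_{\min C}\cong M_{\min C}$.

The number of $k\le\max C$ with $c(k)=c_{(s)}$ is $c_{(s)}-c_{(s-1)}$ for $s\ge2$ and $c_{(1)}$ for $s=1$; the $d-c_{(r)}$ indices $k>\max C$ add to the latter. Hence
$$\mathfrak A_0\cong\bigoplus_{c\in C}M_c^{g_c},\qquad\Lambda_0\cong\bigoplus_{c\in C}M_c^{h_c}\qquad\text{as left }\mathfrak A_0\text{-modules, all }g_c\ge1.\tag{8}$$

**Step 6. Purpose: projectivity.** By (8) every $M_c$ with $c\in C$ is isomorphic to a direct summand of $\mathfrak A_0$. So $\Lambda_0$ is a summand of some $\mathfrak A_0^n$, and $\Lambda_0\otimes R$ is a summand of $(\mathfrak A_0\otimes R)^n$. Thus $\Lambda$ is projective over $\mathfrak A'$.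

**Step 7. Purpose: $\Lambda_0\cong\mathfrak A_0$ iff $V$ is balanced.** Since $\mathfrak A_0$ spans $M_d(F)$ over $F$, an $\mathfrak A_0$-homomorphism $M_c\to M_{c'}$ extends to an $M_d(F)$-endomorphism of $F^d$, which is a scalar $x\in F$. So $\operatorname{End}(M_c)=\mathcal O_F$ is local. If $xM_c=M_{c'}$, compare first coordinates: both are $\mathcal O_F$ since $c,c'\ge1$. So $x$ is a unit, $M_c=M_{c'}$ and $c=c'$. Thus the $M_c$ are pairwise non-isomorphic with local endomorphism rings, and by Krull–Schmidt and (8), $\Lambda_0\cong\mathfrak A_0$ iff $h_c=g_c$ for all $c\in C$.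

**Step 8. Purpose: remove $P$.** We claim $\Lambda_0\otimes R\cong\mathfrak A_0\otimes R$ over $\mathfrak A_0\otimes R$ iff $\Lambda_0\cong\mathfrak A_0$ over $\mathfrak A_0$. "If" is clear. For "only if", let $I_P\subset R$ be the augmentation ideal. It is a two-sided ideal, and $R=\mathcal O_F\oplus I_P$ as $\mathcal O_F$-modules. So $\mathfrak J=\mathfrak A_0\otimes I_P$ is a two-sided ideal of $\mathfrak A_0\otimes R$, the kernel of the surjective ring homomorphism $\mathrm{id}\otimes\mathrm{aug}:\mathfrak A_0\otimes R\to\mathfrak A_0$. We have $\mathfrak J(\Lambda_0\otimes R)=\Lambda_0\otimes I_P$: "$\subseteq$" because $I_PR\subseteq I_P$, and "$\supseteq$" because $(1\otimes x)(\lambda\otimes1)=\lambda\otimes x$. Hence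
$$(\Lambda_0\otimes R)/\mathfrak J(\Lambda_0\otimes R)\cong\Lambda_0,\qquad(\mathfrak A_0\otimes R)/\mathfrak J\cong\mathfrak A_0$$
as modules over $(\mathfrak A_0\otimes R)/\mathfrak J=\mathfrak A_0$. An isomorphism $\Lambda_0\otimes R\cong\mathfrak A_0\otimes R$ therefore induces $\Lambda_0\cong\mathfrak A_0$. Commutativity of $P$ was not used.

By Steps 1, 4, 7 and 8, $\Lambda\cong\mathfrak A'$ iff one $V$ from each orbit is balanced. The choice of $V$ in its orbit does not matter, because the condition is about the component of the whole orbit. Lemma D finishes the proof. $\blacksquare$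

## Representations of degree at most two

**Corollary 4.** Let $L/K$ be tame (Galois or not), $N=P\times N'$ as above. If every irreducible $\overline K$-representation of $N'$ has degree $\le2$, then $\mathcal O_L$ is free over $\mathfrak A$. In particular this holds for all abelian $N$, and then $\mathfrak A=\mathcal O_E[N]^G$. The bound $2$ is sharp.

*Proof.* If $d=1$, then $C=\{1\}$ and $h_1=1=1+1-1=g_1$. If $d=2$ and $C=\{c\}$, then $h_c=2=c+2-c=g_c$. If $d=2$ and $C=\{1,2\}$, then $h_1=h_2=1$, $g_2=2-1=1$ and $g_1=1+2-2=1$. So every $V$ is balanced, and Theorem 3 applies.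

Let $N$ be abelian. Then $N=P\times N'$ with all $d=1$. In the notation of the proof of Theorem 3, $\Lambda_0\cong\mathcal O_F$ and $\mathfrak A_0=\mathcal O_F=(\mathcal O_{E'}\otimes\operatorname{End}V)^{\tau^m}$, because $h_{11}=\pi^0a_{11}$. So the component of $\mathfrak A'$ is $\mathcal O_F[P]=(\mathcal O_{E'}\otimes\operatorname{End}V)^{\tau^m}\otimes\mathcal O'[P]$, which is the component of $\mathcal O_{E'}[N]^I$. Hence $\mathfrak A'=\mathcal O_{E'}[N]^I$. By Lemma D the inclusion $\mathcal O_E[N]^G\subseteq\mathfrak A$ becomes an equality after the faithfully flat base change to $\mathcal O'$, so it is an equality.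

Sharpness: in Theorem 1 the irreducible degrees of $N=N'\cong C_7\rtimes C_3$ are $1,1,1,3,3$ (and $3\cdot1+2\cdot9=21$), and freeness fails. $\blacksquare$

## Counterexamples at every prime, and over $\mathbb Q_p$

**Theorem 5.** (a) For every prime $p$ there is a finite unramified $K/\mathbb Q_p$ and a totally tamely ramified cyclic $L/K$ for which the conjecture fails. (b) For every $p\equiv1\pmod3$ it fails already over $K=\mathbb Q_p$, for $L=\mathbb Q_p(p^{1/21})$ if $p\ne7$, and for $L=\mathbb Q_7(7^{1/39})$ if $p=7$.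

*Proof.* Let $r,\ell$ be primes with $\ell\mid r-1$ and $p\nmid r\ell$, and let $K$ be a $p$-adic field with $q\equiv1\pmod\ell$. Put $e=r\ell$ and $L=K(\pi)$ with $\pi^e=\varpi$ a uniformizer of $K$. Compared with the section on $C_r\rtimes C_\ell$, we no longer assume that $K$ contains a primitive $e$-th root of unity $\zeta$.

**Step 1. Purpose: the Galois closure.** The conjugates of $\pi$ are the $\zeta^i\pi$, so $E=L(\zeta)$. The field $K(\zeta)$ is unramified over $K$, and $E=K(\zeta)(\pi)$ is totally ramified of degree $e$ over it. So $L/K$ is tame, $K_u=K(\zeta)$, and $I=\langle\tau\rangle$ with $\tau(\pi)=\zeta\pi$, $\tau(\zeta)=\zeta$. Since $L\cap K_u=K$, $G_L=\operatorname{Gal}(E/L)\cong\operatorname{Gal}(K_u/K)$ is generated by $\sigma$ with $\sigma(\pi)=\pi$, $\sigma(\zeta)=\zeta^q$. Hence $G=\langle\tau\rangle\rtimes\langle\sigma\rangle$. From $\sigma\tau\sigma^{-1}(\pi)=\sigma(\zeta\pi)=\zeta^q\pi$ we get $\sigma\tau\sigma^{-1}=\tau^q$. So $X=\{\tau^kG_L:k\bmod e\}$, with $\sigma(\tau^kG_L)=\tau^{qk}G_L$.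

**Step 2. Purpose: the structure.** With $F=\langle s,t\mid s^r=t^\ell=1,\ tst^{-1}=s^g\rangle$, $g$ of order $\ell$ mod $r$, the regularity argument given earlier shows that $\tau^kG_L\mapsto s^kt^{-k}$ is a bijection $X\to F$ under which $\tau$ acts as $x\mapsto sxt^{-1}$. Since $q\equiv1\pmod\ell$, $\sigma$ acts as $s^kt^{-k}\mapsto s^{qk}t^{-qk}=s^{qk}t^{-k}$. This is the map $\varphi:s^at^b\mapsto s^{qa}t^b$, an automorphism of $F$: $ts^qt^{-1}=s^{qg}$, and $q$ is prime to $r$. Let $N=\lambda_F(F)$, a regular subgroup. Conjugation by $\tau$ sends $\lambda_F(y)$ to $\lambda_F(sys^{-1})$, and conjugation by $\sigma$ sends it to $\varphi\lambda_F(y)\varphi^{-1}=\lambda_F(\varphi(y))$. So $N$ is $G$-stable. As $p\nmid|N|$, we have $P=1$, $N'=N$, $X'=X$.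

**Step 3. Purpose: the points on the circle.** Let $U=\langle g\rangle\subset(\mathbb Z/r)^\times$ and $c\in(\mathbb Z/r)^\times$. Let $V_c$ be the representation $\rho$ of degree $\ell$ constructed before (now over $\mathcal O'$): $s$ has eigenvalues $\zeta^{\ell u}$, $u\in cU$, cyclically permuted by $t$. Conjugation by $\tau$ on $N\cong F$ is conjugation by $s$, which is inner, so $m=1$ and $e^*_{V_c}=e$. On $e_{V_c}W\cong M_\ell(\mathcal O')$, $\tau$ is $x\mapsto\rho(s)x\rho(t)^{-1}$. So we may take $T=\rho(s)$, and $S$ is right multiplication by $\rho(t)^{-1}$, whose eigenvalues are those of $\rho(t)^{-1}$, namely all $\ell$-th roots of unity. Both have $e$-th power $1$. By (7),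
$$\{\alpha_i\}=\{\ell u:u\in[1,r-1]\text{ representing an element of }cU\},\qquad\{\theta_j\}=\{0,r,2r,\dots,(\ell-1)r\}.$$

**Step 4. Purpose: three unbalanced cases.**

* $(r,\ell)=(7,3)$, $cU=U=\{1,2,4\}$: $\alpha=3,6,12$ and $\theta=0,7,14$, so $c_j=3,2,3$. Here $C=\{2,3\}$, $h_3=2$, $g_3=3-2=1$.
* $(r,\ell)=(13,3)$, $U=\{1,3,9\}$, $cU=-U=\{4,10,12\}$: $\alpha=12,30,36$ and $\theta=0,13,26$, so $c_j=3,1,1$. Here $C=\{1,3\}$, $h_1=2$, $g_1=1+3-3=1$. (The circular word is $\alpha\,\theta\theta\,\alpha\alpha\,\theta$.)
* $(r,\ell)=(11,5)$, $cU=U=\{1,3,4,5,9\}$: $\alpha=5,15,20,25,45$ and $\theta=0,11,22,33,44$, so $c_j=5,1,3,4,4$. Here $C=\{1,3,4,5\}$, $h_3=1$, $g_3=3-1=2$. (The circular word is $\alpha\theta\,\alpha\alpha\theta\,\alpha\theta\theta\,\alpha\theta$.)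

In each case $V_c$ is not balanced, so by Theorem 3 $\mathcal O_L$ is not free over $\mathfrak A$.

**Step 5. Purpose: choose $K$.** For (b) take $K=\mathbb Q_p$, $\varpi=p$, $\ell=3$; then $q=p\equiv1\pmod3$. Take $r=7$ if $p\ne7$, and $r=13$ if $p=7$; in both cases $p\nmid r\ell$. For (a) take $(r,\ell)=(7,3)$ if $p\ne3,7$, $(13,3)$ if $p=7$, and $(11,5)$ if $p=3$. Take $K/\mathbb Q_p$ unramified with $q\equiv1\pmod{r\ell}$, which exists because $p\nmid r\ell$. Then $q\equiv1\pmod\ell$ and $\zeta\in K$, so $L/K$ is cyclic, totally and tamely ramified. $\blacksquare$
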